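# Grid vertex unfoldings of orthogonal polyhedra from closed trails through their grid faces

## 1. Six squares of a cube, strung together at their corners

Take the unit cube with vertices $(x,y,z)$, $x,y,z\in\{0,1\}$. Cut the surface along all twelve edges, but do not let the six squares fall apart: whenever two squares share a vertex of the cube, we may keep them attached at that one point. Can we keep enough of these point contacts that the six squares, still connected, lie flat in the plane without overlapping?

Let us look for a chain, in which each square hangs on the next by a corner. In such a chain we enter a square at one corner and leave it at a different one. Here is one that visits all six squares and even returns to its start; the label over each arrow is the square being crossed: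

$$(0,1,0)\xrightarrow{x=0}(0,0,0)\xrightarrow{z=0}(1,0,0)\xrightarrow{y=0}(0,0,1)\xrightarrow{z=1}(1,0,1)\xrightarrow{x=1}(1,1,1)\xrightarrow{y=1}(0,1,0).\tag{1}$$

Check the arrows one at a time: in each case both endpoints are corners of the named square, and they are different. The third and the sixth arrow run along a diagonal of their square, the other four along a side.

Now lay the chain out from left to right. Start at the origin, and place each square so that its exit corner is one unit to the right of its entry corner. If entry and exit are adjacent corners, make that side horizontal; the square then lies above or below it, and which one is forced if we always look at the square from outside the cube. If entry and exit are opposite corners, put the entry at the lower left and the exit at the upper right. For the chain (1), viewed from outside, the squares land on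

$$[0,1]\times[0,1],\quad [1,2]\times[-1,0],\quad [2,3]\times[0,1],\quad [3,4]\times[1,2],\quad [4,5]\times[0,1],\quad [5,6]\times[1,2].$$

(To check "above or below": if $n$ is the outer normal and $d$ the direction of travel along the side, the left-hand side of the traveler is $n\times d$. For the first square $n=(-1,0,0)$, $d=(0,-1,0)$, so $n\times d=(0,0,1)$; the square lies on the side of increasing $z$, hence above. The others are done in the same way.) Each square occupies its own vertical strip, so nothing overlaps, and consecutive squares touch exactly at the points $(1,0),(2,0),(3,1),(4,1),(5,1)$, which represent the shared cube vertices.

Two features of this example deserve attention. The flat layout was automatic once we had the chain, because every square moved us strictly to the right. And the chain was purely combinatorial: each face had to be given two of its corners, so that the faces could be traversed one after another. The question is for which surfaces made of rectangles one can do this.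

## 2. Orthogonal polyhedra, their grids and their unfoldings

**Definition (orthogonal polyhedron).** An orthogonal polyhedron is a polyhedron in $\mathbb R^3$ each of whose faces is perpendicular to one of the three coordinate axes. Its surface is a closed connected 2-manifold, and the genus of the polyhedron is the genus of this surface.

**Definition (grid).** Through every vertex of the polyhedron pass the three planes perpendicular to the coordinate axes. The lines in which these planes meet the surface, together with the original edges, subdivide every face into rectangles, the *grid faces*. Their sides are the *grid edges*, and their corners are the *grid vertices*; the latter include every point where two grid lines cross on the surface.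

**Example (genus 2).** Let $P$ be the slab $0\le x\le 1$, $0\le y\le 5$, $0\le z\le 3$ with the two square holes $1<y<2,\ 1<z<2$ and $3<y<4,\ 1<z<2$ drilled through it. The vertex coordinates are $0,1$ for $x$, then $0,\dots,5$ for $y$ and $0,\dots,3$ for $z$, so all grid faces are unit squares: $13$ in each of the planes $x=0$ and $x=1$, $16$ around the outside and $4$ in each hole, together $50$. There are $100$ grid edges (each square has four sides, each side is in two squares) and $48$ grid vertices, and $48-100+50=-2=2-2\cdot 2$, as it must be for genus $2$.

**Definition (grid vertex unfolding).** Cut the surface along some set of grid edges. Cutting a grid edge separates the two grid faces on either side of it along that edge. The grid faces that remain joined along uncut grid edges form edge-connected components, called *pieces*. A grid vertex unfolding is a placement of all grid faces in the plane such that: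

* (i) each grid face is placed congruently;
* (ii) two grid faces sharing an uncut grid edge stay attached along that edge, so each piece is laid out isometrically;
* (iii) pieces may additionally be attached to one another at single points, each corresponding to a grid vertex they share on the surface (cuts may meet at a grid vertex without severing it);
* (iv) the whole layout is connected, through uncut edges and such vertex attachments;
* (v) no two grid faces overlap in their interiors.

Grid faces meeting at a common grid vertex may appear around that point in a different cyclic order than around the vertex on the surface.

The layout of Section 1 is a grid vertex unfolding of the cube in which every edge is cut and every piece is a single square.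

It is known that every orthogonal polyhedron of genus $0$ or $1$ has a grid vertex unfolding. Open Problem 1 in "Vertex Unfoldings of Orthogonal Polyhedra: Positive, Negative, and Inconclusive Results" (http://andrewwinslow.com/papers/vufortho-cccg18.pdf) asks: does every genus-2 orthogonal polyhedron have one? The answer is yes. The proof never looks at the genus.

## 3. The surface as a set of cells in a box grid

The purpose of this section is to forget everything about the polyhedron except two combinatorial properties.

Take the finitely many $x$-coordinates of vertices of the polyhedron, in increasing order, and number them by consecutive integers; do the same for $y$ and for $z$. Only the parity of these indices will matter, so the numbering may start wherever we like. The planes $x=x_i$, $y=y_j$, $z=z_k$ form a *box grid*. We write $(i,j,k)$ for its point $(x_i,y_j,z_k)$. Its 2-cells are the rectangles, lying in one grid plane, bounded by consecutive grid planes of the two other families. Two distinct 2-cells meet in the empty set, in a common corner, or in a common side.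

A face of the polyhedron lies in a plane perpendicular to an axis, and this plane contains vertices, so it is a grid plane. A boundary edge of the face is parallel to an axis and ends at a vertex, so it lies on the intersection line of two grid planes. Hence no 2-cell in the plane of the face is crossed by the boundary of the face: each is entirely inside or entirely outside. Therefore the grid faces are exactly the 2-cells of the box grid contained in the surface, and grid edges and grid vertices are 1-cells and 0-cells of the box grid.

Let $Q$ be a set of 2-cells; its members are called faces, and the grid edges and grid vertices are now the sides and corners of members of $Q$. We use two properties.

* **(H1)** Every grid edge lies in a positive even number of faces of $Q$.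
* **(H2)** Any two faces of $Q$ are joined by a sequence of faces of $Q$ in which consecutive faces share a grid edge.

**Lemma 1.** The set $Q$ of grid faces of an orthogonal polyhedron satisfies (H1), with the number always equal to $2$, and (H2).

*Proof of (H1).* Let $u$ be an interior point of a grid edge contained in exactly $r\ge 1$ grid faces. Near $u$ the surface is a union of $r$ half-planes bounded by a common line. Recall invariance of domain: a subset of a 2-manifold without boundary that is homeomorphic to an open set of the plane is open. If $r\ge 3$, the two half-discs around $u$ in two of the half-planes form a set homeomorphic to an open disc; it would have to be open in the surface, but points of the third half-plane accumulate at $u$. If $r=1$, a neighborhood of $u$ in the surface is a half-disc including its diameter. A smaller neighborhood of $u$ inside it is homeomorphic to an open set of the plane, because the surface is a 2-manifold; viewed inside the plane of the half-disc it would be open in that plane, which is false at $u$. So $r=2$.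

*Proof of (H2).* A connected 2-manifold stays connected when finitely many points are removed, so the surface minus its grid vertices is connected. Call two faces equivalent if they are joined by a sequence as in (H2). For each class, take the union of its closed faces and remove the grid vertices. These finitely many sets are closed in the surface minus the grid vertices, they cover it, and they are pairwise disjoint: a point that is not a grid vertex and lies in two different faces is an interior point of a grid edge, and both faces contain that edge, so they are equivalent. A connected space is not a disjoint union of two or more nonempty closed sets, finite in number. So there is one class. $\square$

**Definition (closed facet trail).** A closed facet trail of $Q$ is a cyclic sequence $v_0,f_1,v_1,f_2,\dots,f_n,v_n=v_0$ in which $f_1,\dots,f_n$ are all the faces of $Q$, each exactly once, and for each $m$ the vertices $v_{m-1}\ne v_m$ are two distinct corners of $f_m$. (Without the condition $v_n=v_0$ we speak of an open or closed *facet trail*.)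

The sequence (1) is a closed facet trail of the cube.

**Theorem A.** Every nonempty finite set $Q$ of 2-cells of a box grid satisfying (H1) and (H2) has a closed facet trail.

**Theorem B.** Every orthogonal polyhedron whose surface is a closed connected 2-manifold, of any genus and in particular of genus 2, has a grid vertex unfolding. It can be chosen to be a chain of the grid faces $f_1,\dots,f_n$, placed without reflection, in which $f_m$ and $f_{m+1}$ meet only in their attachment point and $f_l\cap f_m=\emptyset$ if $|l-m|\ge 2$.

Theorem B with genus $2$ answers Open Problem 1. We first do the easy half.

## 4. A facet trail unrolls into vertical strips

Here we deduce Theorem B from Theorem A. By Lemma 1, Theorem A applies to the grid faces of the polyhedron. Take a closed facet trail, cut it open at $v_0$, and get $v_0,f_1,v_1,\dots,f_n,v_n$. Cut all grid edges, so that each piece is a single grid face. Orient each face as seen from outside.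

**Step 1: placing the faces.** This step copies what we did for the cube. Place $v_0$ at the origin. Suppose $v_{m-1}$ has been placed at $P_{m-1}=(X_{m-1},Y_{m-1})$. Place $f_m$ by an orientation-preserving isometry with $v_{m-1}$ at $P_{m-1}$ as follows.

* If $v_{m-1},v_m$ are adjacent corners at distance $\ell$, rotate $f_m$ so that $v_m$ lands on $P_{m-1}+(\ell,0)$. The rectangle then lies directly above or directly below this horizontal side.
* If $v_{m-1},v_m$ are opposite corners, place $f_m$ axis-parallel with $v_{m-1}$ as its lower-left and $v_m$ as its upper-right corner. (There is exactly one rotation doing this: turn the rectangle about $v_{m-1}$ until its right angle there fills the upper right quadrant.)

Let $X_m>X_{m-1}$ be the abscissa of $v_m$. In both cases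
$$f_m\subset[X_{m-1},X_m]\times\mathbb R,\tag{2}$$
with $v_{m-1}$ on the left and $v_m$ on the right boundary line of this strip.

**Step 2: checking the definition.** (i) holds because each face is placed by an isometry, and (ii) is vacuous because all grid edges are cut. The faces $f_m$ and $f_{m+1}$ are attached at the point representing the grid vertex $v_m$, which they share on the surface; this gives (iii), and since these attachments link all the faces, (iv). By (2) the faces lie in strips with disjoint interiors, which gives (v). So a grid vertex unfolding exists.

**Step 3: removing contacts other than the attachment points.** The remaining part of Theorem B is cosmetic but needs an argument. In the strip layout nonconsecutive faces are disjoint, since a strip of positive width lies between them. Consecutive faces, however, may share a segment of a vertical line, for instance if both lie above. We remove these contacts successively for $m=1,\dots,n-1$. Before treating $m$ we assume: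

* nonconsecutive faces are disjoint;
* $f_l\cap f_{l+1}=\{v_l\}$ for $l<m$;
* $f_m,\dots,f_n$ form a rigid copy of their part of the strip layout.

For $m=1$ this is what we have. Work in the frame of the rigid copy, with $v_m$ as origin. By Step 1, $v_m$ is a right-hand corner of $f_m$ and a left-hand corner of $f_{m+1}$, so $f_m$ lies in the upper left or the lower left closed quadrant and $f_{m+1}$ in the upper right or the lower right closed quadrant. If one of them is upper and the other lower, the two quadrants are opposite and meet only in the origin; we do nothing. If both are upper, rotate $f_{m+1},\dots,f_n$ together rigidly about $v_m$ clockwise by a small angle $\theta\in(0,\pi/2)$. The upper left quadrant occupies the directions $[\pi/2,\pi]$, the rotated upper right quadrant the directions $[-\theta,\pi/2-\theta]$; so they meet only in the origin. If both are lower, rotate counterclockwise: the directions are then $[-\pi,-\pi/2]$ and $[-\pi/2+\theta,\theta]$, and again the quadrants meet only in the origin. Hence now $f_m\cap f_{m+1}=\{v_m\}$.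

Nothing else is spoiled. Nonconsecutive faces are disjoint compact sets, so their pairwise distances are at least some $\delta>0$; if all faces lie within distance $R$ of $v_m$, the rotation moves every point by at most $R\theta$, so for $R\theta<\delta$ nonconsecutive faces stay disjoint. The faces $f_1,\dots,f_m$ have not moved, so their mutual contacts are unchanged. The faces $f_{m+1},\dots,f_n$ moved rigidly, so they still form a rigid copy of their part of the strip layout. Thus the three assumptions hold for $m+1$. After $m=n-1$ the layout is as claimed in Theorem B. $\blacksquare$

## 5. Facet trails as Eulerian circuits

It remains to prove Theorem A. Assign to faces $f$ pairs $e(f)$ of distinct corners of $f$; a face with an assigned pair is called *used*. Let $G$ be the multigraph with one edge $e(f)$ for each used face $f$, whose vertices are the grid vertices incident with at least one such edge. Recall Euler's theorem: a connected multigraph in which all degrees are even has a closed walk using every edge exactly once. So if all faces are used, $G$ is connected and all degrees are even, then an Eulerian circuit of $G$, read as an alternating sequence of vertices and faces, is a closed facet trail. Conversely, a closed facet trail gives such an assignment. The freedom is that each rectangle offers six pairs: four sides and two diagonals.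

**Example (the evenness in (H1) matters).** Let $Q$ be the planar T made of a unit square with a straight arm of two unit squares attached to each of three of its sides. Here (H2) holds and (H1) fails, since boundary edges lie in one square only. *This $Q$ has no facet trail, open or closed.* Indeed, such a trail is an Eulerian trail of a connected multigraph with one edge $e(f)$ for each square, so this multigraph has at most two vertices of odd degree. Consider an arm with inner square $q$, outer square $L$ and common side $bc$. The vertices $b,c$ are corners only of $q$ and $L$, and the other two corners of $L$ are corners only of $L$. Suppose all four of these vertices had even degree. The two outer corners have degree at most $1$, hence $0$, so $e(L)=\{b,c\}$. Then $b$ and $c$ each need a second edge, which can only be $e(q)$, so $e(q)=\{b,c\}$. These two edges form a component separate from the other squares, a contradiction. So each arm has an odd vertex among its own four vertices. These sets are disjoint for the three arms, so there are at least three odd vertices, a contradiction.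

Now a first attempt at a uniform choice. Color the vertex $(i,j,k)$ **white** if $i+j+k$ is even and **black** if it is odd. Each grid edge has one black and one white endpoint. The corners of a face alternate in color, so each face has a *black diagonal* and a *white diagonal*. Suppose we assign to every face its black diagonal. Connectedness is then free: two faces sharing a grid edge share its black endpoint, so their edges in $G$ meet, and (H2) does the rest. What fails is parity. On the cube, the six black diagonals are the six edges of a tetrahedron on the four black vertices; every degree is $3$. In general the degree of a black vertex is the number of faces at that vertex, and nothing makes it even.

So black diagonals are good for connectedness and bad for parity. The plan is to use them for two of the three families of faces, where parity will hold by (H1), and to bring in the third family by operations that keep all degrees even and never disconnect anything. Precisely, "component" means component of $G$, $\operatorname{comp}(f)$ is the component containing the edge $e(f)$ of a used face $f$, and we maintain throughout: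

* **(E)** all degrees of $G$ are even;
* **(M)** operations never separate: vertices of $G$ and used faces that lie in the same component before an operation still lie in $G$ and in one common component after it.

## 6. Walls take their black diagonals

Call a face perpendicular to the $x$-axis an $x$-face, and so on. Think of the $x$-axis as vertical: we call the $x$-faces *floors* (whether they face up or down) and the $y$- and $z$-faces *walls*.

**Step 0: all walls.** The aim is to get started with a set of faces for which black diagonals satisfy (E). Assign to each wall its black diagonal.

To check (E), let $v$ be a black vertex. Its degree is the number of walls with corner $v$. A $y$-face has sides parallel to $x$ and $z$, a $z$-face has sides parallel to $x$ and $y$; so each wall with corner $v$ contains exactly one grid edge at $v$ parallel to the $x$-axis. There are at most two such grid edges at $v$, one upward and one downward. All faces containing such an edge are walls, since floors have no side parallel to the $x$-axis. By (H1) each such edge lies in an even number of faces of $Q$. Hence the number of walls at $v$ is a sum of at most two even numbers, so it is even. White vertices have no edges yet. So (E) holds.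

For later use we look at a wall $s$ more closely. Exactly two of its sides lie in planes $x=\mathrm{const}$, and they are opposite sides; call them the *cross edges* of $s$. The black diagonal of $s$ has exactly one endpoint on each cross edge. In what follows we sometimes replace the endpoint of $e(s)$ on a cross edge $\varepsilon$ of $s$, moving it from the black end of $\varepsilon$ to the white end. We shall see that this happens at most once for each pair $(s,\varepsilon)$. Consequently $e(s)$ always consists of one vertex on each of the two cross edges of $s$; in particular it consists of two distinct corners.

On the cube, Step 0 gives the 4-cycle
$$(0,1,0)\overset{z=0}{-}(1,0,0)\overset{y=0}{-}(0,0,1)\overset{z=1}{-}(1,1,1)\overset{y=1}{-}(0,1,0).\tag{3}$$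

## 7. Floors grouped around white vertices

How can a floor be brought in without disturbing parity? If a floor $\rho$ has a side $pa$ with $p$ white and $a$ black, and this side also belongs to a wall $s$ with $e(s)=\{a,t\}$, we can replace the edge $at$ by the path $a-p-t$: the floor takes $\{a,p\}$, the wall takes $\{p,t\}$, and only the degree of $p$ changes, by $2$. This subdivides an edge and is harmless. But it does not suffice as it stands: a floor in the middle of a large flat region has no wall along its sides, and two floors might want to subdivide at the same side of the same wall. Both difficulties disappear if floors are handled in groups around suitable white vertices.

**The set $X$.** Let $X$ be the set of white vertices $(i,j,k)$ with $j$ even. The two white corners of a floor are opposite corners, so their $j$-indices differ by $1$. Hence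
$$\text{each floor has exactly one corner in } X.\tag{4}$$

**Sectors.** Fix $p=(i,j,k)\in X$ and the plane $x=x_i$. At most four floors in this plane have $p$ as a corner, at most one in each of the four quadrants at $p$. If all four quadrants are occupied, $p$ is called *full*. Otherwise the occupied quadrants split into maximal runs of cyclically consecutive quadrants, called *sectors* at $p$. A sector consists of consecutive floors $\rho_1,\dots,\rho_r$ with $1\le r\le 3$. Let $pa_0,pa_1,\dots,pa_r$ be the successive grid edges at $p$, so that $\rho_m$ has the sides $pa_{m-1}$ and $pa_m$. There are two directions in which to number; choose one for each sector, arbitrarily. The vertices $a_0,\dots,a_r$ are black, being neighbors of the white $p$, and they are distinct because at most four edges at $p$ lie in the plane. The two neighbors of $p$ in $\rho_m$ are its black corners, so $a_{m-1}a_m$ is the black diagonal of $\rho_m$. By (4), every floor belongs to exactly one full vertex or to exactly one sector.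

**The walls at the ends of a sector.** The extreme edge $pa_0$ lies in exactly one floor, namely $\rho_1$, because the quadrant on its other side is not occupied. Besides floors, at most two faces contain this edge, one on each side of the plane $x=x_i$, and they are walls. The total number of faces of $Q$ containing $pa_0$ is even by (H1), so exactly one of these walls is in $Q$; call it $s_0$. In the same way $pa_r$ lies in exactly one floor, $\rho_r$, and in exactly one wall, $s_r$. The edges $pa_0$ and $pa_r$ are cross edges of $s_0$ and $s_r$ respectively. Moreover $s_0\ne s_r$, because a wall has only one side in the plane $x=x_i$ and $pa_0\neq pa_r$.

**Uniqueness.** An extreme edge has only one white endpoint and lies in only one floor. So it determines $p$, then the floor, then the sector, and since $pa_0\ne pa_r$ also the end of the sector: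
$$\text{each extreme edge is extreme for exactly one sector, at one end of it.}\tag{5}$$
It also lies in only one wall. So if Step 2 below touches $s_0$ only on $pa_0$ and Step 3 touches $s_r$ only on $pa_r$, once per sector, then the promise made in Section 6 (at most one change per pair $(s,\varepsilon)$) is kept.

**Example (one vertex, two sectors).** If exactly two opposite quadrants at $p$ are occupied, there are two sectors at $p$, each with $r=1$. The four edges at $p$ in the plane are then all extreme. We shall meet this in Section 8.

**Step 1: full vertices.** This step uses the floors that lie in a full group. For each full $p\in X$, assign to the four floors at $p$ their black diagonals. These four edges form a closed 4-cycle through the four black neighbors of $p$. So each of these four degrees rises by $2$ and (E) holds; edges are only added, so (M) holds.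

**Step 2: sectors.** This step uses all the remaining floors, by threading each sector into the edge of the wall at its beginning. Treat the sectors in any order. For the current sector, $e(s_0)=\{a_0,t\}$ with $t$ on the other cross edge of $s_0$: the endpoint on $pa_0$ is still the original black one, because by (5) no earlier operation has touched it. (The vertex $t$ may have been moved already, in the treatment of another sector; this does not matter.) Set
$$e(\rho_m)=\{a_{m-1},a_m\}\ (1\le m\le r-1),\qquad e(\rho_r)=\{a_{r-1},p\},\qquad e(s_0):=\{p,t\}.\tag{6}$$
All these are pairs of distinct corners of the respective faces. The edge $a_0t$ has been replaced by the path
$$a_0\overset{\rho_1}{-}a_1\overset{\rho_2}{-}\cdots\overset{\rho_{r-1}}{-}a_{r-1}\overset{\rho_r}{-}p\overset{s_0}{-}t.\tag{7}$$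
(For $r=1$ this is $a_0-p-t$.) The degrees of $a_1,\dots,a_{r-1},p$ increase by $2$ and the others do not change, so (E) holds. Replacing an edge by a path with the same ends keeps connected what was connected, and the face $s_0$ lies on the path, so (M) holds. By (7), and from then on by (M),
$$\rho_1,\dots,\rho_r,\ s_0 \text{ and } a_0,\dots,a_{r-1}\ \text{ lie in one component}.\tag{8}$$

After Step 2 every face of $Q$ is used, and all degrees are even. If $G$ is connected, we are done. Note, however, what is missing from (8): the last black vertex $a_r$.

**Example (the cube).** In the plane $x=0$ the floor has its $X$-corner at $p=(0,0,0)$, a sector with $r=1$. Number it so that $a_0=(0,1,0)$, $a_1=(0,0,1)$; then $s_0$ is the wall $z=0$ and $t=(1,0,0)$. In the plane $x=1$ we have $p=(1,0,1)$; take $a_0=(1,1,1)$, $a_1=(1,0,0)$; then $s_0$ is the wall $z=1$ and $t=(0,0,1)$. Subdividing (3) in these two places gives exactly the closed trail (1).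

## 8. Two crossed slabs, where threading is not enough

Let $Q$ consist of the unit squares, with integer corners, on the surface of $L\cup U$, where
$$L:\ 0\le x\le1,\ 2\le y\le4,\ 0\le z\le4,\qquad U:\ 1\le x\le2,\ 1\le y\le5,\ 1\le z\le3 .$$
Take the coordinates themselves as indices. The slab $U$ lies across $L$, and they touch along the square $2\le y\le 4$, $1\le z\le 3$ in the plane $x=1$. Every edge lies in exactly two squares: in the plane $x=1$ the boundary rectangles of $L$ and $U$ share no edge, only the four crossing points
$$(1,2,1),\ (1,4,1),\ (1,2,3),\ (1,4,3),\tag{9}$$
and an edge on the rectangle of $U$ inside that of $L$ lies in one wall of $U$ and one floor on top of $L$; the other cases are similar or clear. Also (H2) holds, since the walls of $L$, the exposed floors on top of $L$, the walls of $U$ and the remaining floors can be reached from each other across edges.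

*After Step 0.* The twelve walls of $L$ form a ring in which neighbors share a vertical edge, hence its black endpoint; so their edges lie in one component. The same holds for the twelve walls of $U$. Do the two rings share a black vertex? They can only do so in the plane $x=1$, where they share only the points (9), and these are white: $1+j+k$ is even for each of them. So there are two components.

*After Steps 1 and 2.* The points (9) have even $j$, so they lie in $X$. In the plane $x=1$ there are eight floors, four exposed on top of $L$ and four exposed under $U$. Each has its $X$-corner at one of the points (9), and at each of these points exactly two opposite quadrants are occupied. So there are eight sectors, each with $r=1$. For example, at $p=(1,2,1)$ the floor $2\le y\le3,\ 0\le z\le1$ has black corners $(1,2,0)$ and $(1,3,1)$; the edge from $p$ to $(1,2,0)$ is on a wall of $L$, the edge from $p$ to $(1,3,1)$ on a wall of $U$. The other floor at $p$ is $1\le y\le 2$, $1\le z\le 2$; the edge from $p$ to $(1,1,1)$ is on a wall of $U$, the edge from $p$ to $(1,2,2)$ on a wall of $L$. By symmetry the same holds at the other points (9): each of the eight sectors has one end at a wall of $L$ and one end at a wall of $U$. Number all eight so that $s_0$ is a wall of $L$. Then Step 2 in the plane $x=1$ subdivides edges of the component of $L$ only, and the only new vertices are the four white points (9). In the plane $x=0$ all end walls belong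 to $L$, and only vertices with $x=0$ are added, to the component of $L$. In the plane $x=2$ the eight floors sit at the two full vertices $(2,2,2)$ and $(2,4,2)$; Step 1 adds two 4-cycles through black vertices with $x=2$, and these cycles meet the component of $U$ in $(2,2,1)$ and $(2,4,1)$. So after Step 2 all faces are used, all degrees are even, and $G$ still has two components, one for each slab.

Look at the sector with $\rho_1=\{2\le y\le3,\ 0\le z\le1\}$, $p=(1,2,1)$, $a_0=(1,2,0)$, $a_1=(1,3,1)$. Here $s_1$ is the wall $1\le x\le 2$, $2\le y\le 3$, $z=1$ of $U$, and
$$e(\rho_1)=\{(1,2,0),(1,2,1)\},\qquad e(s_1)=\{(1,3,1),(2,2,1)\}.$$
We would like $e(\rho_1)$ to be the black diagonal $\{a_0,a_1\}$, which joins the two components; but changing only $\rho_1$ makes the degrees of $p$ and $a_1$ odd. The wall $s_1$ can repair exactly this, because it contains both $p$ and $a_1$: let it give up $a_1$ and take $p$. So set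
$$e(\rho_1):=\{(1,2,0),(1,3,1)\},\qquad e(s_1):=\{(1,2,1),(2,2,1)\}.$$
All degrees are as before, and the two new edges each run from the old component of $L$ to the old component of $U$. The only thing left to worry about is that removing the two old edges may have broken a component apart. It has not, and the reason is evenness.

## 9. The exchange at the far end of a sector

**Lemma 2.** A connected multigraph with all degrees even has no bridge. So deleting any one edge leaves it connected on the same vertex set.

*Proof.* If deleting an edge $uv$ separated $u$ from $v$, the component of $u$ after the deletion would have exactly one vertex of odd degree, namely $u$. This is impossible, since the sum of the degrees in any finite multigraph is even. $\square$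

**Step 3: exchanges.** The aim is to achieve $\operatorname{comp}(s_0)=\operatorname{comp}(s_r)$ for every sector. Go through the sectors one after another. If currently $\operatorname{comp}(s_0)=\operatorname{comp}(s_r)$, do nothing. Otherwise we have
$$e(\rho_r)=\{a_{r-1},p\},\qquad e(s_r)=\{a_r,t'\}$$
with $t'$ on the other cross edge of $s_r$. Indeed $e(\rho_r)$ was set in Step 2 and is changed only when its own sector is treated in Step 3. The endpoint of $e(s_r)$ on $pa_r$ is still the original black one: Step 2 moves endpoints only on edges $pa_0$ at the beginnings of sectors, earlier exchanges only on edges at the far ends of other sectors, and by (5) neither of these is our edge $pa_r$.

By (8), $\rho_r$ lies in the component $C=\operatorname{comp}(s_0)$. Let $C'=\operatorname{comp}(s_r)\ne C$. Replace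
$$e(\rho_r):=\{a_{r-1},a_r\},\qquad e(s_r):=\{p,t'\}.\tag{10}$$
Both are pairs of distinct corners: $a_{r-1}a_r$ is the black diagonal of $\rho_r$, and $p$, $t'$ lie on different cross edges of $s_r$. The vertices $a_{r-1},p,a_r,t'$ each lose one edge end and gain one, so no degree changes and (E) holds. By Lemma 2 and (E), $C-e(\rho_r)$ (with the old edge) is connected on the vertex set of $C$, and $C'-e(s_r)$ is connected on the vertex set of $C'$. The vertices $a_{r-1},p$ are in $C$ and $a_r,t'$ are in $C'$. So the new edge $a_{r-1}a_r$ joins the two, and so does $pt'$. Hence $C$ and $C'$ merge into one component containing all their vertices and all their faces, including $\rho_r$ and $s_r$. Other components are untouched. So (M) holds, and now $\operatorname{comp}(s_0)=\operatorname{comp}(s_r)$.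

In either case, once a sector has been treated,
$$\operatorname{comp}(s_0)=\operatorname{comp}(s_r),\tag{11}$$
and by (M) this remains true to the end.

## 10. Black corners recover connectedness

In the first attempt of Section 5, connectedness was free because each $e(f)$ passed through both black corners of $f$. After Steps 0 to 3 many faces no longer have their black diagonal. But a weaker statement is enough, and (M) has preserved it.

**Step 4: the claim.** *At the end, both black corners of every face $f$ are vertices of $\operatorname{comp}(f)$.*

* If $f$ is a wall, this was true at Step 0, where $e(f)$ was the black diagonal. By (M) it stays true.
* If $f$ is a floor at a full vertex, it was true at Step 1, for the same reason, and stays true by (M).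
* If $f=\rho_m$ is in a sector, its black corners are $a_{m-1}$ and $a_m$. By (8), the vertices $a_0,\dots,a_{r-1}$ are in $\operatorname{comp}(\rho_m)=\operatorname{comp}(s_0)$. The vertex $a_r$ is a black corner of the wall $s_r$, since $pa_r$ is a side of $s_r$; so $a_r$ is in $\operatorname{comp}(s_r)$ by the first item, and $\operatorname{comp}(s_r)=\operatorname{comp}(s_0)$ by (11).

**Step 5: conclusion.** Two faces sharing a grid edge share its black endpoint. By the claim this vertex lies in the components of both, so the two components coincide. By (H2) all faces of $Q$ lie in one component. So $G$ is connected; by (E) its degrees are even; and it has exactly one edge $e(f)$, consisting of two distinct corners of $f$, for each $f\in Q$. An Eulerian circuit of $G$ is a closed facet trail. This proves Theorem A, and with Section 4 also Theorem B. $\blacksquare$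

## 11. Edges in four faces

Theorem A assumes that the number of faces at an edge is even, not that it is two, and the proof was careful about this: (H1) entered only in Step 0, as evenness along edges parallel to the $x$-axis, and in the existence and uniqueness of the walls $s_0$ and $s_r$, where one floor plus at most two walls must make an even number. The layout of Section 4 used only the trail and an orientation on each face, which may be chosen arbitrarily. So every finite nonempty set of 2-cells of a box grid in which every edge lies in an even number of cells, and whose cells are connected through edges, has a closed facet trail and can be laid out as a chain as in Theorem B. This includes boundaries of orthogonal solids with singular vertices, or with edges lying in four faces, provided that the faces are connected through edges. For instance, for two unit cubes of the integer grid that share exactly one edge, the twelve boundary squares satisfy (H1), with four squares at the common edge and two at each of the others. They satisfy (H2) too, since the squares of each cube are connected through edges and the common edge links the two cubes.
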